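\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}

\title{Randomly Sidon systems and tensor powers:\\ three factors suffice, two do not}


\begin{abstract}
Let $(\varphi_n,\psi_n)$ be a biorthogonal system in $L_2$ of a probability space, with both sequences bounded in $L_\infty$. The sequence $(\psi_n)$ is randomly Sidon if $\sum|a_n|$ is controlled by the average over signs of $\|\sum\pm a_n\psi_n\|_\infty$, and $\otimes^k$-Sidon if $\sum|a_n|$ is controlled by $\|\sum a_n\psi_n\otimes\cdots\otimes\psi_n\|_\infty$ with $k$ tensor factors. We prove that the two properties are equivalent for all such systems if and only if $k\ge3$. For $k=3$ the proof combines Hahn--Banach duality with a Riesz product in which one factor supplies biorthogonality and two factors supply randomness. For $k=2$ we construct counterexamples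 from Gauss sums. They can be taken real, uniformly bounded and orthonormal, with $\otimes^2$-Sidon constants of order $\sqrt N$ for $N$ functions, which is the largest possible order.
\end{abstract}

\section{The question and the results}

Let $(T,m)$ be a probability space. A \emph{bounded biorthogonal system} is a pair of sequences $(\varphi_n),(\psi_n)$, bounded in $L_\infty(m)$, with
\[
\int_T\varphi_n\overline{\psi_j}\,dm=\delta_{nj}.
\]
The index set is countable, possibly finite, and scalars are complex. Throughout, $\|\varphi_n\|_\infty\le A$ and $\|\psi_n\|_\infty\le B$ for all $n$. Since $1=\int\varphi_n\overline{\psi_n}\,dm\le A\|\psi_n\|_1\le AB$, we have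
\begin{equation}\label{eq:AB}
\int_T|\psi_n|\,dm\ge \frac1A,\qquad AB\ge1 .
\end{equation}
We write $(\varepsilon_n)$ for independent random signs, each equal to $\pm1$ with probability $1/2$, and $\psi^{\otimes k}$ for the function $(t_1,\dots,t_k)\mapsto\psi(t_1)\cdots\psi(t_k)$ on $(T^k,m^{\otimes k})$.

\begin{definition}
The sequence $(\psi_n)$ is \emph{randomly Sidon} if there is a constant $C$ such that
\[
\sum|a_n|\le C\,\mathbb E\Big\|\sum\varepsilon_na_n\psi_n\Big\|_{L_\infty(m)}
\]
for all finitely supported scalar sequences $(a_n)$. For $k\ge1$ it is \emph{$\otimes^k$-Sidon} if there is $C$ such that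
\[
\sum|a_n|\le C\,\Big\|\sum a_n\psi_n^{\otimes k}\Big\|_{L_\infty(m^{\otimes k})}
\]
for all such $(a_n)$. The least possible $C$ (or $\infty$, if there is none) is called the randomly Sidon constant, respectively the $\otimes^k$-Sidon constant.
\end{definition}

For $k=1$ the second condition says that the closed span of $(\psi_n)$ in $L_\infty$ is a copy of $\ell_1$, with $\psi_n$ in the place of the unit vectors (the reverse inequality holds with constant $B$). Being randomly Sidon asks for the same only on average over the signs of the coefficients, so it follows from the case $k=1$ on replacing $a_n$ by $\varepsilon_na_n$ and averaging. The conditions with $k\ge2$ give more room to the supremum: the $n$-th coefficient is multiplied by a product of values of $\psi_n$ at $k$ points, which may be chosen separately. If the $\psi_n$ are characters of a compact abelian group, nothing is gained, since $\psi_n(t_1)\cdots\psi_n(t_k)=\psi_n(t_1+\cdots+t_k)$ and all the $\otimes^k$-Sidon conditions coincide. In general the condition for $k$ implies the one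 for $k+1$ (Lemma~\ref{lem:add}).

It is shown in \cite[Theorem 2]{P} that, for a bounded biorthogonal system, the following are equivalent: $(\psi_n)$ is randomly Sidon; it is $\otimes^4$-Sidon; it is $\otimes^k$-Sidon for all $k\ge4$; it is $\otimes^k$-Sidon for some $k\ge4$. The question posed there is: what about $k=2$ and $k=3$? We answer it as follows.

\begin{theorem}\label{thm:A}
Let $(\varphi_n,\psi_n)$ be a bounded biorthogonal system. Then $(\psi_n)$ is randomly Sidon if and only if it is $\otimes^3$-Sidon. If its randomly Sidon constant is $C$, then its $\otimes^3$-Sidon constant is at most $8(AB)^{3/2}C^3$.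
\end{theorem}

\begin{theorem}\label{thm:B}
There is a real bounded biorthogonal system for which $(\psi_n)$ is randomly Sidon but neither $\otimes^2$-Sidon nor $\otimes^1$-Sidon.
\end{theorem}

\begin{theorem}\label{thm:C}
\begin{enumerate}
\item[(a)] For any orthonormal system of $N$ bounded functions, the $\otimes^2$-Sidon constant is at most $\sqrt N$.
\item[(b)] There are absolute constants $L,C,c>0$ such that for every prime $p\ge17$ there is a real, mean-zero, orthonormal system of $N=p-1$ functions bounded by $L$, randomly Sidon with constant at most $C$, whose $\otimes^2$-Sidon constant is at least $c\sqrt N$.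
\item[(c)] There is an infinite, real, uniformly bounded orthonormal system (so $\varphi_n=\psi_n$) which is randomly Sidon but not $\otimes^2$-Sidon.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:all}
For every $k\ge1$ and every bounded biorthogonal system, $\otimes^k$-Sidon implies randomly Sidon. The equivalence of the two properties holds for all bounded biorthogonal systems if and only if $k\ge3$.
\end{corollary}

\begin{proof}
The first assertion is Proposition~\ref{prop:back} below. If $k\ge3$, then randomly Sidon implies $\otimes^3$-Sidon by Theorem~\ref{thm:A}, hence $\otimes^k$-Sidon by Lemma~\ref{lem:add}. For $k=1,2$ the equivalence fails by Theorem~\ref{thm:B}.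
\end{proof}

The systems in Theorems~\ref{thm:B} and~\ref{thm:C}(b), (c) are real, and the coefficients that violate the $\otimes^2$-Sidon property will be $\pm1$. So the equivalence for $k=2$ fails for real scalars as well. Theorem~\ref{thm:C}(c) contains Theorem~\ref{thm:B} (use Lemma~\ref{lem:add} for $\otimes^1$), but the construction for the latter is elementary and shows the mechanism without distraction, so we give it first.

\subsection*{A case with two functions}

The ideas of both halves of the answer are visible on two functions. Consider $\psi_1=\psi_2=1$ on a one-point space. Since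
\[
\mathbb E|\varepsilon_1a_1+\varepsilon_2a_2|=\tfrac12\big(|a_1+a_2|+|a_1-a_2|\big)\ge\max(|a_1|,|a_2|),
\]
this pair is randomly Sidon with constant at most $2$: random signs do not distinguish $\psi_1$ from $\psi_2$. But $a=(1,-1)$ gives $\sum a_n\psi_n^{\otimes k}=0$ for every $k$. So without biorthogonality the random condition implies no $\otimes^k$-condition at all.

Now insert a third factor that has biorthogonality: let $\psi^0_1,\psi^0_2$ be biorthogonal to $\varphi_1,\varphi_2$ with $|\varphi_n|\le A$, and consider $h=a_1\psi_1^0+a_2\psi_2^0$, that is, $\sum a_n\psi^0_n\otimes1\otimes1$. Integrating against $\overline{\varphi_n}$ recovers $a_n$, so $|a_1|+|a_2|\le2A\|h\|_\infty$. It is instructive to do this in a form that generalizes. Let $\omega=(\omega_1,\omega_2)$ and $\omega'=(\omega_1',\omega_2')$ be independent pairs of independent random signs. The way the random Sidon property sees $\psi_j$ is through a function $f_j$ of $\omega$ with $\mathbb E\,\omega_jf_j=1$; here we can take $f_1=f_2=\omega_1+\omega_2$, so there are cross terms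 $\mathbb E\,\omega_nf_j=1$ for $n\ne j$ as well. Let $z_n$ be unimodular with $z_na_n=|a_n|$, put $b_n(s)=A^{-1}z_n\overline{\varphi_n(s)}$, and test the function $\sum_ja_j\psi_j^0(s)f_j(\omega)f_j(\omega')$ against the kernel $\sum_nb_n(s)\omega_n\omega'_n$:
\[
\int\sum_{j,n}a_j\psi^0_j(s)\,b_n(s)\,\mathbb E(\omega_nf_j)\,\mathbb E(\omega_nf_j)\,dm(s)=\frac1A\sum_{j,n}a_jz_n\delta_{nj}=\frac1A\big(|a_1|+|a_2|\big).
\]
Biorthogonality of the factor $\psi^0$ has removed the cross terms. With $N$ functions the kernel $\sum b_n\omega_n\omega_n'$ is no longer bounded in $L_1$ independently of $N$ (for $b_n=1$ its $L_1$ norm is of order $\sqrt N$). It will be replaced by a Riesz product, and the terms of higher degree that this creates are controlled because there are \emph{two} random factors. This is the proof of Theorem~\ref{thm:A}.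

For $k=2$ the coincidence $\psi_1=\psi_2$ turns into a counterexample. The norm of $L_\infty$ does not care how large a set is. So we can let the functions coincide in pairs on one part of $T$, where they otherwise behave like random signs, which suffices for the random Sidon property, and be biorthogonal on another part. With coefficients of opposite sign on each pair, the tensor square vanishes when both variables lie in the first part. What remains is to make it small when one or both variables lie in the second part. This is the proof of Theorems~\ref{thm:B} and~\ref{thm:C}.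

\section{From tensor powers to random signs}

This section proves the easy direction: $\otimes^k$-Sidon implies randomly Sidon for every $k$. For $k\ge4$ this is part of the theorem of \cite{P} quoted above, and Lemma~\ref{lem:add} then gives all $k$; we prefer a direct argument, so that the paper does not depend on that theorem.

\begin{lemma}\label{lem:add}
Let $(\varphi_n,\psi_n)$ be a bounded biorthogonal system. If $(\psi_n)$ is $\otimes^k$-Sidon with constant $C$, then it is $\otimes^{k+1}$-Sidon with constant at most $AC$.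
\end{lemma}

\begin{proof}
Let $\tau=\|\sum a_n\psi_n^{\otimes(k+1)}\|_\infty$. By Fubini, for a.e.\ $t\in T$ the function $\sum a_n\psi_n(t)\psi_n^{\otimes k}$ is bounded by $\tau$ a.e.\ on $T^k$, so $\sum|a_n||\psi_n(t)|\le C\tau$. Integrate in $t$ and use \eqref{eq:AB}.
\end{proof}

Below, $(g_n)$ are independent real standard Gaussian variables. We use the \emph{contraction principle}: for vectors $x_n$ in a seminormed space and real $\lambda_n$ with $|\lambda_n|\le R$, $\mathbb E\|\sum\varepsilon_n\lambda_nx_n\|\le R\,\mathbb E\|\sum\varepsilon_nx_n\|$ (finite sums). We also use that, by Jensen's inequality and $\mathbb E|g_n|=\sqrt{2/\pi}$,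
\begin{equation}\label{eq:jensen}
\sqrt{2/\pi}\;\mathbb E\Big\|\sum\varepsilon_nx_n\Big\|\le\mathbb E\Big\|\sum\varepsilon_n|g_n|x_n\Big\|=\mathbb E\Big\|\sum g_nx_n\Big\| ,
\end{equation}
where $(\varepsilon_n)$ and $(g_n)$ are independent of each other. The inequality \eqref{eq:jensen} has no reverse with a constant independent of the number of vectors, but inequalities of Sidon type do pass from Gaussians to signs.

\begin{lemma}\label{lem:trunc}
Let $x_n$ be finitely many vectors in a seminormed space with $\|x_n\|\le M$, let $(a_n)$ be scalars, and suppose $\sum|a_n|\le D\,\mathbb E\|\sum g_na_nx_n\|$. If $R>0$ satisfies $DM\sqrt{2/\pi}\,e^{-R^2/2}\le\frac12$, then $\sum|a_n|\le2DR\,\mathbb E\|\sum\varepsilon_na_nx_n\|$.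
\end{lemma}

\begin{proof}
Split $g_n=g_n1_{\{|g_n|\le R\}}+g_n1_{\{|g_n|>R\}}$. The first part is symmetric and bounded by $R$, so it has the law of $\varepsilon_n|g_n|1_{\{|g_n|\le R\}}$, and the contraction principle applies conditionally on $(|g_n|)$. For the second part use the triangle inequality and $\mathbb E|g_n|1_{\{|g_n|>R\}}=\frac{2}{\sqrt{2\pi}}\int_R^\infty xe^{-x^2/2}dx=\sqrt{2/\pi}\,e^{-R^2/2}$. Thus
\[
\sum|a_n|\le DR\,\mathbb E\Big\|\sum\varepsilon_na_nx_n\Big\|+DM\sqrt{2/\pi}\,e^{-R^2/2}\sum|a_n| ,
\]
and the last term is at most $\frac12\sum|a_n|$.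
\end{proof}

\begin{proposition}\label{prop:back}
Let $(\varphi_n,\psi_n)$ be a bounded biorthogonal system and let $k\ge1$. If $(\psi_n)$ is $\otimes^k$-Sidon, then it is randomly Sidon.
\end{proposition}

The point is that a Gaussian process indexed by $T^k$ with the product structure of $\sum g_na_n\psi_n^{\otimes k}$ is dominated by a sum of $k$ processes indexed by $T$. The tool is the \emph{Sudakov--Fernique inequality}: if $(X_u)$ and $(Y_u)$ are centered real Gaussian families over a finite set and $\mathbb E|X_u-X_{u'}|^2\le\mathbb E|Y_u-Y_{u'}|^2$ for all $u,u'$, then $\mathbb E\max_uX_u\le\mathbb E\max_uY_u$.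

\begin{proof}
Let $C$ be the $\otimes^k$-Sidon constant, and let $(a_n)$ be supported in a finite set $I$. Let $\mu$ be the image of $m$ under $t\mapsto(\psi_n(t))_{n\in I}\in\mathbb C^I$, and let $E$ be its support, a compact subset of $\{|z_n|\le B\ \forall n\}$ with $\mu(E)=1$. Since $\mu^{\otimes k}$ has support $E^k$,
\[
\Big\|\sum_{n\in I}c_n\psi_n^{\otimes k}\Big\|_\infty=\max_{z^1,\dots,z^k\in E}\Big|\sum_{n\in I} c_nz_n^1\cdots z_n^k\Big|
\]
for all scalars $c_n$, and similarly $\|\sum_{n\in I}c_n\psi_n\|_\infty=\max_{z\in E}|\sum_{n\in I}c_nz_n|$.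

Let $u=(z^1,\dots,z^k,\zeta)$ range over $E^k\times\{|\zeta|=1\}$. Put $w^1=\zeta z^1$ and $w^i=z^i$ for $i\ge2$, and define
\begin{gather*}
X_u=\operatorname{Re}\sum_ng_na_nw_n^1\cdots w_n^k,\\
Y_u=\sqrt k\,B^{k-1}\sum_{i=1}^k\sum_n\big(g_n^i\operatorname{Re}(a_nw^i_n)+\tilde g_n^i\operatorname{Im}(a_nw_n^i)\big),
\end{gather*}
with independent standard Gaussians $g_n^i,\tilde g_n^i$. Then $\sup_uX_u=\|\sum g_na_n\psi_n^{\otimes k}\|_\infty$. For $u'=(z'^1,\dots,z'^k,\zeta')$ define $w'^i$ in the same way. Since all $|w_n^i|$ and $|w_n'^i|$ are at most $B$, changing one factor at a time gives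
\[
\big|w_n^1\cdots w_n^k-w_n'^1\cdots w_n'^k\big|^2\le\Big(B^{k-1}\sum_i|w_n^i-w_n'^i|\Big)^2\le kB^{2k-2}\sum_i|w_n^i-w_n'^i|^2 ,
\]
and so
\[
\mathbb E|X_u-X_{u'}|^2\le\sum_n|a_n|^2\big|w_n^1\cdots w_n^k-w_n'^1\cdots w_n'^k\big|^2\le\mathbb E|Y_u-Y_{u'}|^2 .
\]
The processes are continuous on a compact metric space, so the Sudakov--Fernique inequality extends from finite subsets to $\mathbb E\sup X\le\mathbb E\sup Y$, by monotone convergence along an increasing sequence of finite sets with dense union.

It remains to bound $\mathbb E\sup Y$. For fixed $i$, $\sum_ng_n^i\operatorname{Re}(a_nw_n^i)$ is the real part of $\sum_ng_n^ia_nw_n^i$, whose modulus is at most $\|\sum_ng_n^ia_n\psi_n\|_\infty$ for all $u$, because $w^i$ is a unimodular multiple of a point of $E$. The same holds for the imaginary parts with $\tilde g_n^i$. As $Y_u$ contains $2k$ such sums, $\mathbb E\sup_uY_u\le2k^{3/2}B^{k-1}\,\mathbb E\|\sum g_na_n\psi_n\|_\infty$. Altogether, first using the $\otimes^k$-Sidon property for $(\varepsilon_na_n)$ and then \eqref{eq:jensen},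
\[
\sum|a_n|\le C\,\mathbb E\Big\|\sum\varepsilon_na_n\psi_n^{\otimes k}\Big\|_\infty\le C\sqrt{\tfrac\pi2}\;\mathbb E\sup_uX_u\le C\sqrt{\tfrac\pi2}\;2k^{3/2}B^{k-1}\,\mathbb E\Big\|\sum g_na_n\psi_n\Big\|_\infty .
\]
Lemma~\ref{lem:trunc} with $M=B$ completes the proof.
\end{proof}

\section{Three factors suffice}

We prove slightly more than Theorem~\ref{thm:A}: the three factors may be different, and only one of them needs a biorthogonal partner.

\begin{proposition}\label{prop:three}
Let $(T_i,m_i)$, $i=0,1,2$, be probability spaces and let $\|\psi_n^i\|_{L_\infty(m_i)}\le B_i$ for all $n$. Assume that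
\begin{itemize}
\item there are $\varphi_n$ with $\|\varphi_n\|_{L_\infty(m_0)}\le A$ and $\int\varphi_n\overline{\psi^0_j}\,dm_0=\delta_{nj}$;
\item for $i=1,2$, the sequence $(\psi_n^i)_n$ is randomly Sidon with constant $C_i$.
\end{itemize}
Then for all finitely supported $(a_n)$
\[
\sum|a_n|\le8A^{3/2}(B_0B_1B_2)^{1/2}(C_1C_2)^{3/2}\,\Big\|\sum a_n\psi^0_n\otimes\psi_n^1\otimes\psi_n^2\Big\|_{L_\infty(m_0\otimes m_1\otimes m_2)} .
\]
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:A} from Proposition~\ref{prop:three}]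
If $(\psi_n)$ is randomly Sidon with constant $C$, take $\psi^0=\psi^1=\psi^2=\psi$. The converse is Proposition~\ref{prop:back} with $k=3$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:three}]
Fix $(a_n)$ supported in a nonempty finite set $I$ and put $\tau=\|\sum a_j\psi_j^0\otimes\psi^1_j\otimes\psi^2_j\|_\infty$. Let $\Omega=\{\pm1\}^I$ with the uniform probability and expectation $\mathbb E$. Its coordinates are $\omega_n$, and for $S\subset I$ we write $w_S(\omega)=\prod_{n\in S}\omega_n$ (Walsh functions). These form an orthonormal basis of $L_2(\Omega)$; put $\hat f(S)=\mathbb E fw_S$.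

\medskip
\emph{Step 1: what the random Sidon property gives by duality.} It is a lower bound for a norm, so it provides functionals. Let $i\in\{1,2\}$. In $L_1(\Omega;L_\infty(m_i))$ consider the span of the functions $\omega_n\psi^i_n$, $n\in I$. By hypothesis $|\sum c_n|\le\sum|c_n|\le C_i\,\mathbb E\|\sum c_n\omega_n\psi_n^i\|_\infty$. So $\sum c_n\omega_n\psi_n^i\mapsto\sum c_n$ is a well defined functional on this span, of norm at most $C_i$. Extend it by the Hahn--Banach theorem with the same bound. Since $\Omega$ is finite, the extension has the form $G\mapsto\mathbb E_\omega\Phi^i_\omega(G(\omega))$ with $\Phi^i_\omega\in L_\infty(m_i)^*$ and $\|\Phi_\omega^i\|\le C_i$ for every $\omega$. Let $f_j^i(\omega)=\Phi_\omega^i(\psi_j^i)$. Then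
\begin{equation}\label{eq:f}
|f^i_j|\le C_iB_i,\qquad\mathbb E\,\omega_jf_j^i=1\qquad(j\in I),
\end{equation}
the second because the functional takes the value $1$ at $\omega_j\psi_j^i$. In particular $C_iB_i\ge1$. Nothing is known about the other Walsh coefficients of $f_j^i$ individually; the rest of the proof deals with them.

\medskip
\emph{Step 2: transfer to $\Omega\times\Omega$.} Put
\[
H_s(\omega,\omega')=\sum_ja_j\psi^0_j(s)f_j^1(\omega)f_j^2(\omega')\qquad(s\in T_0).
\]
We claim that $|H_s(\omega,\omega')|\le C_1C_2\tau$ for a.e.\ $s$ and all $\omega,\omega'\in\Omega$. By Fubini, for a.e.\ $s$ the function $\sum_ja_j\psi_j^0(s)\psi_j^1(t_1)\psi_j^2(t_2)$ is bounded by $\tau$ in modulus for a.e.\ $(t_1,t_2)$. Fix such an $s$. For a.e.\ $t_2$ the bound holds for a.e.\ $t_1$, and applying $\Phi^1_\omega$ in the variable $t_1$ gives $|\sum_ja_j\psi_j^0(s)f_j^1(\omega)\psi_j^2(t_2)|\le C_1\tau$. As this is true for a.e.\ $t_2$, we may apply $\Phi^2_{\omega'}$ in the variable $t_2$, which proves the claim.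

\medskip
\emph{Step 3: the kernel.} We want a kernel on $\Omega\times\Omega$ that behaves like $\sum b_n\omega_n\omega'_n$ but is bounded in $L_1$. For $0<\theta\le1$ and $b\in[-1,1]^I$ put
\begin{align*}
D_b(\omega,\omega')&=\frac1{2\theta}\Big[\prod_{n\in I}(1+\theta b_n\omega_n\omega_n')-\prod_{n\in I}(1-\theta b_n\omega_n\omega_n')\Big]\\
&=\sum_{|S|\text{ odd}}\theta^{|S|-1}\Big(\prod_{n\in S}b_n\Big)w_S(\omega)w_S(\omega').
\end{align*}
Both products are nonnegative with mean $1$, so $\mathbb E\mathbb E'|D_b|\le1/\theta$, where $\mathbb E'$ is the expectation in $\omega'$. For functions $f,f'$ on $\Omega$ the sets with $|S|=1$ give the main term in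
\[
\mathbb E\mathbb E'D_b(\omega,\omega')f(\omega)f'(\omega')=\sum_nb_n\,\mathbb E(\omega_nf)\,\mathbb E(\omega_nf')+\rho ,
\]
and by Cauchy--Schwarz and Parseval the others contribute
\begin{equation}\label{eq:rho}
|\rho|\le\theta^2\sum_{|S|\ge3}|\hat f(S)\hat f'(S)|\le\theta^2\|f\|_2\|f'\|_2 .
\end{equation}
For complex $b$ with $|b_n|\le1$ let $D_b=D_{\operatorname{Re}b}+iD_{\operatorname{Im}b}$. The main term is again $\sum b_n\mathbb E(\omega_nf)\mathbb E(\omega_nf')$, and the two bounds become $2/\theta$ and $2\theta^2\|f\|_2\|f'\|_2$.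

\medskip
\emph{Step 4: conclusion.} For $n\in I$ choose unimodular $z_n$ with $z_na_n=|a_n|$ and put $b_n(s)=A^{-1}z_n\overline{\varphi_n(s)}$, so that $|b_n(s)|\le1$ for a.e.\ $s$. Consider
\[
\mathcal I=\int_{T_0}\mathbb E\mathbb E'D_{b(s)}(\omega,\omega')H_s(\omega,\omega')\,dm_0(s).
\]
By Steps 2 and 3, $|\mathcal I|\le2C_1C_2\tau/\theta$. On the other hand, Step 3 applied with $f=f_j^1$, $f'=f_j^2$ gives
\[
\mathcal I=\sum_ja_j\int\psi_j^0(s)\Big[\sum_nb_n(s)\,\mathbb E(\omega_nf_j^1)\,\mathbb E(\omega_nf_j^2)+\rho_j(s)\Big]dm_0(s),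
\]
with $|\rho_j(s)|\le2\theta^2C_1C_2B_1B_2$ by \eqref{eq:f}. Here biorthogonality enters: $\int\psi_j^0\overline{\varphi_n}\,dm_0=\delta_{nj}$, so only $n=j$ survives in the main term, which by \eqref{eq:f} equals $A^{-1}\sum_ja_jz_j=A^{-1}\sum|a_j|$. Hence
\[
\frac1A\sum|a_j|\,\big(1-2\theta^2AB_0B_1B_2C_1C_2\big)\le\frac{2C_1C_2}\theta\,\tau .
\]
Take $\theta^2=(4AB_0B_1B_2C_1C_2)^{-1}$, which is at most $1$ because $C_iB_i\ge1$ and, as in \eqref{eq:AB}, $AB_0\ge1$. The bracket equals $\frac12$, and $\sum|a_j|\le4AC_1C_2\tau/\theta=8A^{3/2}(B_0B_1B_2)^{1/2}(C_1C_2)^{3/2}\tau$.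
\end{proof}

\begin{remark}
Each factor has its own task. If the factor $\psi^0$ is dropped, the cross terms $\mathbb E(\omega_nf_j^1)\mathbb E(\omega_nf_j^2)$, $n\ne j$, remain, and the two-function example of the introduction shows that they can be fatal. If one of the random factors is dropped, the natural kernel is $\frac1{2\theta}[\prod(1+\theta b_n\omega_n)-\prod(1-\theta b_n\omega_n)]$ on $\Omega$. Its $L_1$ norm is still at most $1/\theta$, but the error is now a sum of the terms $\theta^{|S|-1}(\prod_{n\in S}b_n)\hat f(S)$ over odd $|S|\ge3$. It contains single Walsh coefficients in place of the products $\hat f(S)\hat f'(S)$ of \eqref{eq:rho}, and Parseval controls only the sum of their squares, so the bound \eqref{eq:rho} is lost. The next section shows that one random factor is indeed not enough.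
\end{remark}

\section{Two factors do not suffice}

\subsection{Pairs and Gauss sums}\label{ssec:pairs}

We follow the plan stated in the introduction. The index set of one block is $\mathbb F_p^*$, divided into pairs. On a part $S_p$ of the space the two functions of a pair coincide and look like random signs. On the other part, $\mathbb F_p$, they are orthogonal trigonometric functions $x_v$. The coefficients are $\pm1$ with opposite signs on each pair, and they must make $\sum a_vx_v\otimes x_v$ small on $\mathbb F_p\times\mathbb F_p$; for this we use the Legendre symbol.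

From now on the functions are indexed by $v$ or $r$, and $n$ and $k$ are free for other use. Let $p\ge5$ be prime, $n=(p-1)/2$, $\chi$ the Legendre symbol mod $p$, $Q=Q_p\subset\mathbb F_p^*$ the set of nonzero squares, and $c=c_p$ a fixed nonresidue. Thus $|Q|=n$, $\mathbb F_p^*=Q\sqcup cQ$, with $\chi=1$ on $Q$ and $\chi=-1$ on $cQ$. The pairs are $\{r,cr\}$, $r\in Q$. For $\alpha\in\mathbb R^{\mathbb F_p^*}$ let $\alpha^\pm\in\mathbb R^Q$ be given by
\[
\alpha^+_r=\alpha_r+\alpha_{cr},\qquad\alpha_r^-=\alpha_r-\alpha_{cr}.
\]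
We call them the symmetric and the antisymmetric part of $\alpha$. Since $\alpha_r^+\beta_r^-+\alpha_r^-\beta_r^+=2(\alpha_r\beta_r-\alpha_{cr}\beta_{cr})$, for all $\alpha,\beta\in\mathbb R^{\mathbb F_p^*}$
\begin{equation}\label{eq:pair}
\sum_v\chi(v)\alpha_v\beta_v=\tfrac12\big(\langle\alpha^+,\beta^-\rangle+\langle\alpha^-,\beta^+\rangle\big):
\end{equation}
the form with coefficients $\chi$ couples symmetric parts only to antisymmetric parts. We write $|\cdot|$ for the Euclidean norm of vectors; then $|\alpha^+|^2+|\alpha^-|^2=2|\alpha|^2$.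

Let $\operatorname{cas}\alpha=\cos\alpha+\sin\alpha$, so $|\operatorname{cas}|\le\sqrt2$, and for $v\in\mathbb F_p^*$, $k\in\mathbb F_p$ put
\[
x_v(k)=\operatorname{cas}(2\pi kv/p),\qquad x(k)=(x_v(k))_v,\qquad u_k=x(k)^+,\quad h_k=x(k)^- .
\]
We write $h_k(r)$ for the coordinates of $h_k\in\mathbb R^Q$. We have $|x(k)|^2\le2(p-1)=4n$, and hence
\begin{equation}\label{eq:uh}
|u_k|^2+|h_k|^2\le8n .
\end{equation}

\begin{lemma}\label{lem:gauss}
For $v,w\in\mathbb F_p^*$ and $k,l\in\mathbb F_p$,
\begin{gather}
\sum_kx_v(k)=0,\qquad\frac1p\sum_kx_v(k)x_w(k)=\delta_{vw},\label{eq:orth}\\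
\Big|\sum_v\chi(v)x_v(k)x_v(l)\Big|\le2\sqrt p.\label{eq:gauss}
\end{gather}
\end{lemma}

\begin{proof}
Expanding the product gives $\operatorname{cas}\alpha\operatorname{cas}\beta=\cos(\alpha-\beta)+\sin(\alpha+\beta)$. As $\sum_ke^{2\pi ikv/p}$ vanishes for $v\ne0$ and equals $p$ for $v=0$, \eqref{eq:orth} follows; the sine sums always vanish. For \eqref{eq:gauss} let $G(k)=\sum_v\chi(v)e^{2\pi ikv/p}$. Then $G(0)=0$ and, substituting $v\mapsto k^{-1}v$, $G(k)=\chi(k)G(1)$ for $k\ne0$. By Parseval $\sum_k|G(k)|^2=p(p-1)$, so $|G(k)|=\sqrt p$ for $k\ne0$. The sum in \eqref{eq:gauss} is $\operatorname{Re}G(k-l)+\operatorname{Im}G(k+l)$.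
\end{proof}

\subsection{The block and the system}

By \eqref{eq:pair}, when one variable is $k\in\mathbb F_p$ and the other a sign vector $s$, the form will be $\langle h_k,s\rangle$. If all sign vectors were allowed, this could be as large as $\sum_r|h_k(r)|$. So we keep only the sign vectors for which it is small for every $k$; these are still at least half of all sign vectors. Let
\[
S_p=\Big\{s\in\{\pm1\}^Q:\ |\langle h_k,s\rangle|\le4\sqrt{p\log p}\ \text{ for all }k\in\mathbb F_p\Big\}.
\]
Hoeffding's inequality says that $P(|\langle h,s\rangle|>t)\le2e^{-t^2/(2|h|^2)}$ for uniform $s\in\{\pm1\}^Q$, $t>0$ and $h\ne0$; for $h=0$ the probability is $0$. Together with $|h_k|^2\le8n\le4p$ and a union bound over $k$ it yields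
\begin{equation}\label{eq:half}
P(s\notin S_p)\le p\cdot2e^{-16p\log p/(8p)}=\frac2p\le\frac12 .
\end{equation}
Clearly $S_p=-S_p$.

Let $T_p=\mathbb F_p\sqcup S_p$, and let $m_p$ give mass $\frac12$, uniformly distributed, to each of the two parts. For $v\in\mathbb F_p^*$ and $r\in Q$ define
\begin{align*}
\psi_v(k)&=x_v(k)\quad(k\in\mathbb F_p),&\psi_r(s)&=\psi_{cr}(s)=s_r\quad(s\in S_p),\\
\varphi_v(k)&=2x_v(k)\quad(k\in\mathbb F_p),&\varphi_v(s)&=0\quad(s\in S_p).
\end{align*}
Then $|\psi_v|\le\sqrt2$, $|\varphi_v|\le2\sqrt2$, and by \eqref{eq:orth} $\int\varphi_v\psi_w\,dm_p=\delta_{vw}$ and $\int\varphi_v\,dm_p=0$.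

Let $(T,m)=\prod_{p\ge5}(T_p,m_p)$, over all primes $p\ge5$. The system consists of all $\varphi_v,\psi_v$, with $v$ in the disjoint union $\bigsqcup_p\mathbb F_p^*$, where the functions of the block $p$ are viewed as functions of the coordinate $t_p$. If $v,w$ lie in different blocks, then $\int\varphi_v\psi_w\,dm=\int\varphi_v\,dm\int\psi_w\,dm=0$ by independence. So this is a real bounded biorthogonal system.

\subsection{It is randomly Sidon}\label{ssec:rand}

The functions of the block coincide in pairs on $S_p$, so we use $S_p$ to test only one function of each pair. This costs a factor $2$, and complex coefficients cost another factor $2$. We record this in a form that will be used again.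

\begin{lemma}\label{lem:half}
Let $(\psi_v)$ be bounded real functions indexed by $\bigsqcup_p\mathbb F_p^*$, for some set of primes $p\ge5$. Suppose that for $V=\bigsqcup_pQ_p$ and for $V=\bigsqcup_pc_pQ_p$ we have
\[
\sum_{v\in V}|a_v|\le D\,\mathbb E\Big\|\sum_{v\in V}\varepsilon_va_v\psi_v\Big\|_\infty
\]
for all real, finitely supported $(a_v)$. Then $(\psi_v)$ is randomly Sidon with constant at most $4D$.
\end{lemma}

\begin{proof}
Let $(a_v)$ be real and choose $V$ among the two sets so that $\sum_{v\in V}|a_v|\ge\frac12\sum_v|a_v|$. By Jensen's inequality, averaging over $\varepsilon_v$, $v\notin V$, inside the norm gives $\mathbb E\|\sum_{v\in V}\varepsilon_va_v\psi_v\|_\infty\le\mathbb E\|\sum_v\varepsilon_va_v\psi_v\|_\infty$. So $\sum|a_v|\le2D\,\mathbb E\|\sum\varepsilon_va_v\psi_v\|_\infty$. If $(a_v)$ is complex, apply this to its real and imaginary parts. Since the $\psi_v$ are real, $\|\sum\varepsilon_v(\operatorname{Re}a_v)\psi_v\|_\infty\le\|\sum\varepsilon_va_v\psi_v\|_\infty$, and the same holds for imaginary parts; adding the two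 inequalities gives the constant $4D$.
\end{proof}

For the present system the hypothesis holds with $D=2$. Let $V$ be one of the two sets, let $(a_v)$ be real and finitely supported, and identify $V\cap\mathbb F_p^*$ with $Q_p$ via $r\mapsto r$ or $cr\mapsto r$, writing $a_r,\varepsilon_r$ accordingly. Only a finite set $P$ of primes is involved, and each point of $\prod_{p\in P}S_p$ has positive measure in $\prod_{p\in P}T_p$. Hence
\[
\Big\|\sum_{v\in V}\varepsilon_va_v\psi_v\Big\|_\infty\ge\max\Big\{\Big|\sum_{p\in P}\sum_{r\in Q_p}\varepsilon_ra_rs_r^p\Big|:\ s^p\in S_p\ (p\in P)\Big\}.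
\]
Choose $s^p$ depending on the signs $\varepsilon$: if the vector $(\varepsilon_r\operatorname{sgn}a_r)_{r\in Q_p}$ belongs to $S_p$ (with $\operatorname{sgn}0=1$), let $s^p$ be this vector, which contributes $\sum_{r\in Q_p}|a_r|$; otherwise let $s^p$ be any element of $S_p=-S_p$ with nonnegative contribution. The first case has probability at least $\frac12$ by \eqref{eq:half}. Taking expectations,
\[
\mathbb E\Big\|\sum_{v\in V}\varepsilon_va_v\psi_v\Big\|_\infty\ge\sum_{p\in P}\frac12\sum_{r\in Q_p}|a_r|=\frac12\sum_{v\in V}|a_v| .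
\]
By Lemma~\ref{lem:half}, $(\psi_v)$ is randomly Sidon with constant at most $8$.

\subsection{It is not $\otimes^2$-Sidon}

Fix $p$ and take $a_v=\chi(v)$ for $v\in\mathbb F_p^*$ and $a=0$ on the other blocks, so $\sum|a_v|=p-1$. Let $F(t,t')=\sum_v\chi(v)\psi_v(t)\psi_v(t')$, $t,t'\in T_p$. For $t=k\in\mathbb F_p$ the antisymmetric part of $(\psi_v(t))_v$ is $h_k$; for $t=s\in S_p$ the symmetric part is $2s$ and the antisymmetric part is $0$.
\begin{itemize}
\item If $t,t'\in\mathbb F_p$, then $|F|\le2\sqrt p$ by \eqref{eq:gauss}.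
\item If $t=k\in\mathbb F_p$ and $t'=s\in S_p$, or conversely, then $F=\langle h_k,s\rangle$ by \eqref{eq:pair}, so $|F|\le4\sqrt{p\log p}$ by the definition of $S_p$.
\item If $t,t'\in S_p$, then $F=0$ by \eqref{eq:pair}.
\end{itemize}
As $\log p\ge1$, the $\otimes^2$-Sidon constant is at least $(p-1)/(4\sqrt{p\log p})$ for every prime $p\ge5$, so no finite constant works. By Lemma~\ref{lem:add} the system is not $\otimes^1$-Sidon either. This proves Theorem~\ref{thm:B}.\qed

\section{Orthonormal counterexamples of the sharp order}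

\subsection{The upper bound}

Theorem~\ref{thm:C}(a) is immediate: if $(\psi_n)$ is orthonormal, so is $(\psi_n\otimes\psi_n)$ in $L_2(T^2)$, and
\[
\sum|a_n|\le\sqrt N\Big(\sum|a_n|^2\Big)^{1/2}=\sqrt N\,\Big\|\sum a_n\psi_n\otimes\psi_n\Big\|_2\le\sqrt N\,\Big\|\sum a_n\psi_n\otimes\psi_n\Big\|_\infty .
\]

To match this bound with an orthonormal system, the construction of the previous section has to be improved in two ways. First, the factor $\sqrt{\log p}$ came from the union bound over $k\in\mathbb F_p$ in \eqref{eq:half}. By Lemma~\ref{lem:trunc} we may test the random Sidon property with Gaussian instead of random signs, and then sign vectors can be replaced by points of a convex body, on which the constraints $|\langle h_k,y\rangle|\le M\sqrt n$ hold by definition; what must be checked is that a Gaussian vector $g$ is well correlated, in every coordinate, with a suitable point of the body. Second, with $\varphi=\psi$ the part carrying the random Sidon property contributes to the inner products. We give this part a small mass $\eta$ and correct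 the functions on $\mathbb F_p$ accordingly.

\subsection{The body}

Keep the notation of Section~\ref{ssec:pairs}, with $p\ge17$, so $n\ge8$. Let $g$ be a standard Gaussian vector in $\mathbb R^Q$. We use three facts about it. If $f$ is $1$-Lipschitz, then
\begin{equation}\label{eq:conc}
P(f(g)\le\mathbb Ef(g)-t)\le e^{-t^2/2}\quad(t\ge0),\qquad\operatorname{Var}f(g)\le1
\end{equation}
(Gaussian concentration and the Poincar\'e inequality), and by \v Sid\'ak's inequality \cite{S} the Gaussian measure of an intersection of symmetric slabs $\{|\langle h,y\rangle|\le t\}$ is at least the product of their measures.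

For an absolute constant $M\ge1$ let
\[
K=K_p=\big\{y\in\mathbb R^Q:\ |y_r|\le M\ \forall r\in Q,\quad|\langle h_k,y\rangle|\le M\sqrt n\ \forall k\in\mathbb F_p\big\},
\]
a compact convex set with $K=-K$. It is an intersection of $n+p=3n+1\le4n$ symmetric slabs. Since $|h_k|\le2\sqrt{2n}$ by \eqref{eq:uh}, each slab has Gaussian measure at least $P(|g_1|\le M/(2\sqrt2))$, where $g_1$ is a scalar standard Gaussian. Fix $M$ so large that this is at least $e^{-1/64}$. Then
\begin{equation}\label{eq:K}
P(g\in K)\ge e^{-n/16}.
\end{equation}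
This lower bound is exponentially small, but it is enough to place $K$ at distance at most $\frac12\sqrt n$ from $g$ in mean square, while $|g|$ is of order $\sqrt n$. So let $\pi$ be the Euclidean projection onto $K$, which is $1$-Lipschitz and, as $K=-K$, odd.

\begin{lemma}\label{lem:proj}
For every $r\in Q$, $\mathbb E\,g_r\,\pi(g)_r\ge\frac12$. Moreover the matrix $\Gamma=\mathbb E\,\pi(g)\pi(g)^{\mathsf T}$ satisfies $0\le\Gamma\le I$.
\end{lemma}

\begin{proof}
The function $d(g)=|g-\pi(g)|$ is $1$-Lipschitz, being the distance to $K$. By \eqref{eq:K} and \eqref{eq:conc} with $t=\mathbb Ed$, $e^{-n/16}\le P(d=0)\le e^{-(\mathbb Ed)^2/2}$, so $(\mathbb Ed)^2\le n/8$. As $\operatorname{Var}d\le1$ and $n\ge8$, $\mathbb Ed^2\le n/8+1\le n/4$. By Cauchy--Schwarz,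
\[
\mathbb E\langle g,\pi(g)\rangle=\mathbb E|g|^2-\mathbb E\langle g,g-\pi(g)\rangle\ge n-\sqrt n\sqrt{n/4}=\frac n2 .
\]
It remains to see that all coordinates contribute equally. For $q\in Q$ let $(U_qy)_r=y_{qr}$, an orthogonal map. Since $x_{q^{-1}v}(k)=x_v(q^{-1}k)$, we have $h_k(q^{-1}r)=h_{q^{-1}k}(r)$, so
\[
\langle h_k,U_qy\rangle=\sum_rh_k(r)y_{qr}=\sum_rh_k(q^{-1}r)y_r=\langle h_{q^{-1}k},y\rangle .
\]
Thus $U_q$ permutes the constraints defining $K$, $U_qK=K$, and $\pi U_q=U_q\pi$. As $U_qg$ has the law of $g$,
\[
\mathbb E\,g_{qr}\pi(g)_{qr}=\mathbb E\,(U_qg)_r\,\pi(U_qg)_r=\mathbb E\,g_r\pi(g)_r .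
\]
The group $Q$ acts transitively on itself, so the $n$ numbers $\mathbb E\,g_r\pi(g)_r$ are equal. Their sum is at least $n/2$, so each is at least $\frac12$.

Finally, for $|u|=1$ the function $\langle u,\pi(g)\rangle$ is $1$-Lipschitz with mean zero, $\pi$ being odd. So $0\le\langle u,\Gamma u\rangle=\operatorname{Var}\langle u,\pi(g)\rangle\le1$ by \eqref{eq:conc}.
\end{proof}

Let $\nu=\nu_p$ be the law of $\pi(g)$, a symmetric probability measure on $K$. Its support contains every value of $\pi$, because $\pi$ is continuous and every nonempty open set has positive Gaussian measure.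

\subsection{The block}

Put $\eta=\frac1{4n}$ and
\[
W=(I-2\eta\Gamma)^{1/2},
\]
a symmetric positive matrix on $\mathbb R^Q$. For an eigenvalue $\lambda\in[0,1]$ of $\Gamma$ we have $1-2\eta\lambda\le\sqrt{1-2\eta\lambda}\le1$, so
\begin{equation}\label{eq:W}
\|W-I\|\le2\eta .
\end{equation}
Let $T_p=\mathbb F_p\sqcup K$ with $m_p=(1-\eta)\,\mathrm{unif}_{\mathbb F_p}+\eta\,\nu$. On $K$ the functions of a pair coincide, as before. On $\mathbb F_p$ we apply $W$ to the symmetric part of $x(k)$, leave its antisymmetric part alone, and multiply by $(1-\eta)^{-1/2}$ to make up for the mass $1-\eta$. That is, for $r\in Q$,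
\begin{align*}
\psi_r(k)&=\tfrac12(1-\eta)^{-1/2}\big((Wu_k)_r+h_k(r)\big),\\
\psi_{cr}(k)&=\tfrac12(1-\eta)^{-1/2}\big((Wu_k)_r-h_k(r)\big)\qquad(k\in\mathbb F_p),\\
\psi_r(y)&=\psi_{cr}(y)=y_r\qquad(y\in K).
\end{align*}
Write $\Psi(t)=(\psi_v(t))_v$. Then
\begin{equation}\label{eq:parts}
\begin{aligned}
\Psi(k)^+&=(1-\eta)^{-1/2}Wu_k,&\quad\Psi(k)^-&=(1-\eta)^{-1/2}h_k&&(k\in\mathbb F_p),\\
\Psi(y)^+&=2y,&\Psi(y)^-&=0&&(y\in K).
\end{aligned}
\end{equation}

\begin{lemma}\label{lem:block}
The $p-1$ functions $\psi_v$ are real, orthonormal in $L_2(m_p)$, of mean zero, and bounded by $L=\max(4,M)$. There is an absolute constant $C'$ with $\|\sum_v\chi(v)\psi_v\otimes\psi_v\|_\infty\le C'\sqrt p$.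
\end{lemma}

\begin{proof}
\emph{Orthonormality.} Since $\psi_r=\frac12(\Psi^+_r+\Psi^-_r)$ and $\psi_{cr}=\frac12(\Psi_r^+-\Psi^-_r)$, it suffices that the Gram matrices in $L_2(m_p)$ of $\Psi^+$ and of $\Psi^-$ are $2I$, and that the coordinates of $\Psi^+$ are orthogonal to those of $\Psi^-$. By \eqref{eq:orth} the functions $k\mapsto x_v(k)$ are orthonormal for the uniform measure, so
\[
\frac1p\sum_ku_ku_k^{\mathsf T}=2I,\qquad\frac1p\sum_kh_kh_k^{\mathsf T}=2I,\qquad\frac1p\sum_ku_kh_k^{\mathsf T}=0 .
\]
With \eqref{eq:parts} we obtain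
\[
\int\Psi^+(\Psi^+)^{\mathsf T}dm_p=W(2I)W+4\eta\Gamma=2(I-2\eta\Gamma)+4\eta\Gamma=2I,
\]
which is why $W$ was chosen as it was, and similarly $\int\Psi^-(\Psi^-)^{\mathsf T}dm_p=2I+0$ and $\int\Psi^+(\Psi^-)^{\mathsf T}dm_p=W\cdot0+0=0$.

\emph{Means.} These vanish by \eqref{eq:orth} and the symmetry of $\nu$.

\emph{Bounds.} On $K$, $|\psi_v|\le M$. On $\mathbb F_p$, for $v\in\{r,cr\}$ we have $\psi_v(k)=(1-\eta)^{-1/2}\big(x_v(k)+\frac12((W-I)u_k)_r\big)$. By \eqref{eq:W} and \eqref{eq:uh} the correction $\frac12((W-I)u_k)_r$ is at most $\eta|u_k|\le\frac1{4n}2\sqrt{2n}\le\sqrt2$ in modulus, so $|\psi_v(k)|\le(1-\eta)^{-1/2}2\sqrt2\le4$, as $\eta\le\frac1{32}$.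

\emph{The form $F=\sum_v\chi(v)\psi_v\otimes\psi_v$.} We use \eqref{eq:pair} and \eqref{eq:parts}. On $K\times K$, $F=0$. For $k\in\mathbb F_p$, $y\in K$ we have
\[
|F(k,y)|=(1-\eta)^{-1/2}|\langle h_k,y\rangle|\le2M\sqrt n
\]
by the definition of $K$, and $F$ is symmetric. For $k,l\in\mathbb F_p$,
\[
(1-\eta)F(k,l)=\tfrac12\big(\langle Wu_k,h_l\rangle+\langle h_k,Wu_l\rangle\big).
\]
With $I$ in place of $W$ the right side is $\sum_v\chi(v)x_v(k)x_v(l)$, at most $2\sqrt p$ in modulus by \eqref{eq:gauss}. By \eqref{eq:W}, Cauchy--Schwarz and \eqref{eq:uh} the difference is at most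
\[
\tfrac12\cdot2\eta\big(|u_k||h_l|+|h_k||u_l|\big)\le\eta\big(|u_k|^2+|h_k|^2\big)^{1/2}\big(|u_l|^2+|h_l|^2\big)^{1/2}\le8n\eta=2 .
\]
So $|F(k,l)|\le\frac43(2\sqrt p+2)$, and the claim follows since $M$ is absolute.
\end{proof}

\subsection{The random Sidon property}

\begin{proposition}\label{prop:rand}
There is an absolute constant $C$ such that the following holds for every nonempty set of primes $p\ge17$. On $\prod_p(T_p,m_p)$ let $(\psi_v)$, $v\in\bigsqcup_p\mathbb F_p^*$, be the union of the blocks constructed above, each viewed as functions of its own coordinate. Then $(\psi_v)$ is orthonormal and randomly Sidon with constant at most $C$.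
\end{proposition}

\begin{proof}
Functions in different blocks are orthogonal because they are independent with mean zero. For the second assertion we verify the hypothesis of Lemma~\ref{lem:half}. Let $V$ be one of the two sets there, let $(a_v)$ be real and finitely supported, and let $P$ be the finite set of primes involved. Identify $V\cap\mathbb F_p^*$ with $Q_p$ as in Section~\ref{ssec:rand}. For real $(c_v)_{v\in V}$, supported in the blocks $p\in P$, let
\[
\mathcal N\Big(\sum_{v\in V}c_v\psi_v\Big)=\sup\Big\{\Big|\sum_{p\in P}\sum_{r\in Q_p}c_ry_r^p\Big|:\ y^p\in\operatorname{supp}\nu_p\ (p\in P)\Big\}.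
\]
This is the supremum of $|\sum c_v\psi_v|$ over $\prod_{p\in P}\operatorname{supp}\nu_p$. The function is continuous on $\prod_{p\in P} K_p$ and every neighborhood in $K_p$ of a point of $\operatorname{supp}\nu_p$ has positive $m_p$-measure, so $\mathcal N\le\|\cdot\|_\infty$. Also $\mathcal N(\psi_v)\le M$.

Let $(g_v)_{v\in V}$ be independent standard Gaussians. Replacing $g_v$ by $g_v\operatorname{sgn}a_v$ (with $\operatorname{sgn}0=1$) does not change the law, so we may consider $\sum g_v|a_v|\psi_v$ instead of $\sum g_va_v\psi_v$. Evaluating at the points $y^p=\pi_{K_p}\big((g_v)_{v\in V\cap\mathbb F_p^*}\big)$, which lie in $\operatorname{supp}\nu_p$, we get from Lemma~\ref{lem:proj}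
\[
\mathbb E\,\mathcal N\Big(\sum_{v\in V}g_va_v\psi_v\Big)\ge\sum_{p\in P}\sum_{r\in Q_p}|a_r|\,\mathbb E\,g_r\,y^p_r\ge\frac12\sum_{v\in V}|a_v| .
\]
Lemma~\ref{lem:trunc}, applied to the seminorm $\mathcal N$ with $D=2$ and an absolute $R$ such that $2M\sqrt{2/\pi}\,e^{-R^2/2}\le\frac12$, gives
\[
\sum_{v\in V}|a_v|\le4R\,\mathbb E\,\mathcal N\Big(\sum_{v\in V}\varepsilon_va_v\psi_v\Big)\le4R\,\mathbb E\Big\|\sum_{v\in V}\varepsilon_va_v\psi_v\Big\|_\infty .
\]
By Lemma~\ref{lem:half} the randomly Sidon constant is at most $C=16R$.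
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}(b) and (c)]
By Lemma~\ref{lem:block} and Proposition~\ref{prop:rand}, a single block, with $p\ge17$, is a real, mean-zero, orthonormal system of $N=p-1$ functions bounded by $L$, randomly Sidon with constant at most $C$. Taking $a=\chi$ in Lemma~\ref{lem:block}, its $\otimes^2$-Sidon constant is at least
\[
\frac{p-1}{C'\sqrt p}\ge\frac1{C'}\sqrt{\frac{16}{17}}\,\sqrt{p-1}.
\]
This is (b). For (c) take the union of the blocks over all primes $p\ge17$. By Proposition~\ref{prop:rand} it is orthonormal and randomly Sidon, it is bounded by $L$, and its $\otimes^2$-Sidon constant is at least that of each block, hence infinite.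
\end{proof}

\begin{thebibliography}{9}
\bibitem{P} \emph{Sidon Sets In Duals Of Compact Groups And Generalizations}, \url{http://www.isibang.ac.in/~jay/OTOA/OTOA16/slides/Pisier.pdf}.
\bibitem{S} \v Sid\'ak, J. Amer. Statist. Assoc. \textbf{62} (1967).
\end{thebibliography}

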